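# Asynchronous distributed automata without quasi-acyclicity

## A blinking automaton on a path and on a two-cycle

Picture a network as a finite digraph whose nodes carry labels. In every node sits a copy of the same finite-state machine. In each round a node looks at the *set* of states of its incoming neighbors (it cannot count them and cannot tell them apart) and changes its own state accordingly.

Here is such a machine, which we call the blinker $B$. There is one proposition $p$. The states are $0,1,\ast$. A node labeled $p$ starts in $\ast$, any other node starts in $0$. State $\ast$ is never left. A node in state $0$ or $1$ moves to $\ast$ if it sees $\ast$ on an incoming edge; otherwise it blinks, that is, $0$ becomes $1$ and $1$ becomes $0$. A node accepts if it ever visits $\ast$.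

Take the path $a\to b\to c$ where only $a$ is labeled $p$. The states of $(a,b,c)$ in rounds $0,1,2$ are
$$(\ast,0,0),\qquad(\ast,\ast,1),\qquad(\ast,\ast,\ast),$$
so $c$ accepts. Take next the two-cycle $x\rightleftarrows y$ with no $p$. The states are $(0,0),(1,1),(0,0),\dots$ forever, and nobody accepts. In general a node accepts iff it can be reached from a node labeled $p$. This is expressed by the least fixpoint $\mu X.(p\vee\bar\Diamond X)$, where $\bar\Diamond$ means "at some incoming neighbor".

Now let an adversary disturb the network: nodes may fall asleep for a while, messages may be late or lost. For $B$ this makes no difference. A node enters $\ast$ only when it sees $\ast$, so nodes unreachable from $p$ never enter it. Conversely, once a node is in $\ast$ it stays there, its successors eventually see this, and they eventually wake up and follow.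

Change only the acceptance condition: accept when state $1$ is visited. On the path above, $c$ accepts in the undisturbed run, since its states are $0,1,\ast$. But an adversary may let $c$ sleep until it sees $\ast$; then $c$ goes from $0$ to $\ast$ directly and never visits $1$. So with this condition the outcome depends on the timing.

The blinking of $B$ is a genuine cycle $0\to1\to0$ in its state diagram, but it is useless: we could merge $0$ and $1$. Is this typical? If the outcome never depends on timing, can cycles in the state diagram do any work at all? This is the question of these notes.

## Asynchronous runs, quasi-acyclicity, and the backward $\mu$-fragment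

Fix a finite set $P$ of propositions. All digraphs $G=(V,E,\lambda)$ are finite, with labels $\lambda(v)\subseteq P$. A *pointed digraph* is a pair $(G,v)$ with $v\in V$. We write $\mathrm{in}(u)$ for the set of incoming neighbors of $u$.

**Definition (distributed automaton).** A distributed automaton $A$ has a finite state set $Q$, an initialization function $\delta_0\colon 2^P\to Q$, a transition function $\delta\colon Q\times2^Q\to Q$, and a set $F\subseteq Q$ of accepting states. In the *synchronous run* on $G$ every node $v$ starts in $\delta_0(\lambda(v))$, and in each round every node in state $q$ moves to $\delta(q,S)$, where $S$ is the set of current states of its incoming neighbors. $A$ *accepts* $(G,v)$ if $v$ visits $F$ at some point. $L(A)$ is the set of finite pointed digraphs accepted in the synchronous run.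

For $S\subseteq Q$ we write $\delta_S(q)=\delta(q,S)$. Thus a node that sees the constant set $S$ simply iterates $\delta_S$.

**Definition (asynchronous run).** A run is described by a set of active nodes for each time $t\in\mathbb N$, every node being active infinitely often, and for each edge $e$ by *seen times* $\tau_e(t)\le t$, where $\tau_e$ is nondecreasing and unbounded and $\tau_e(0)=0$. At time $t$ the edge $e=(u,w)$ shows the state that $u$ had at time $\tau_e(t)$. If $w$ is active at time $t$ and in state $q$, its state at time $t+1$ is $\delta(q,S)$, where $S$ is the set of states shown at time $t$ on its incoming edges. An inactive node keeps its state.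

Monotonicity of $\tau_e$ is the FIFO condition. Unboundedness says that every state of $u$ is eventually seen or overtaken. Jumps of $\tau_e$ are lost messages; for instance, if $\tau_e$ takes only even values, the states of $u$ at odd times are never seen along $e$. The synchronous run is the case where all nodes are always active and $\tau_e(t)=t$.

**Definition (asynchronous automaton).** $A$ is asynchronous if for every pointed digraph $(G,v)$ the acceptance outcome for $v$ is the same in every asynchronous run (hence the same as in the synchronous run).

We checked that $B$ is asynchronous and that $B$ with accepting set $\{1\}$ is not.

**Definition (quasi-acyclic).** The state diagram of $A$ has an edge from $q$ to $q'$ whenever $\delta(q,S)=q'$ for some $S\subseteq Q$. $A$ is quasi-acyclic if this diagram has no directed cycles other than self-loops.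

The blinker is not quasi-acyclic. The automaton obtained from it by merging $0$ and $1$ is.

**Definition (backward $\mu$-fragment).** Formulas are built from propositions in $P$ and their negations, set variables, $\wedge$, $\vee$, the backward modalities $\bar\Diamond$ ("some incoming neighbor satisfies") and $\bar\Box$ ("all incoming neighbors satisfy"), and vectorial least fixpoints $\mu(X_1,\dots,X_k).(\varphi_1,\dots,\varphi_k)$. There are no greatest fixpoints, and negation is applied only to propositions. The vectorial formula denotes the first component of the least fixpoint of the monotone map $(S_1,\dots,S_k)\mapsto(\llbracket\varphi_1\rrbracket,\dots,\llbracket\varphi_k\rrbracket)$, where $\llbracket\varphi_j\rrbracket$ is evaluated with $X_i:=S_i$.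

On a finite digraph this least fixpoint is the union of the iterates of the map starting from $(\emptyset,\dots,\emptyset)$. For example, $\mu X.\bar\Box X$ holds at $v$ iff there is an $n$ such that no backward walk from $v$ has length $n$: the first iterate consists of the nodes without incoming neighbors, and the $n$-th iterate of the nodes from which no backward walk of length $n$ starts. On a finite digraph this says that $v$ is not reachable from a directed cycle.

We allow $\top$ and $\bot$ as the empty conjunction and disjunction. If $P\ne\emptyset$ they abbreviate $p\vee\neg p$ and $p\wedge\neg p$. If $P=\emptyset$ we must allow $\top$ for the theorem recalled next to hold. Indeed, on a single node with a self-loop, every formula without propositions and without $\top$ is false when its free variables are interpreted as $\emptyset$ (by induction on the formula), so the always-accepting automaton would have no equivalent sentence.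

A sentence $\varphi$ and an automaton $A$ are *equivalent on finite digraphs* if, for every finite pointed digraph $(G,v)$, $A$ accepts $(G,v)$ iff $\varphi$ holds at $v$ in $G$. Two classes are *effectively equivalent* if each member of one class can be algorithmically translated into an equivalent member of the other. We take the following as known.

**Theorem K.** On finite digraphs, the backward $\mu$-fragment is effectively equivalent to quasi-acyclic asynchronous automata.

The paper "Asynchronous Distributed Automata" is the source of the question whether quasi-acyclicity is really necessary here. Formulas translate into asynchronous automata by Theorem K, so what is asked is whether *every* asynchronous automaton can be effectively translated into an equivalent sentence. The answer is that it can, and quasi-acyclicity is not necessary.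

**Theorem 4.** There is an algorithm which, given a distributed automaton $A$, halts with a sentence of the backward $\mu$-fragment. If $A$ is asynchronous, this sentence is equivalent to $A$ on finite digraphs. Consequently, on finite digraphs the backward $\mu$-fragment is effectively equivalent to the class of all asynchronous distributed automata.

After proving this we derive size bounds and decidability (Corollary 5), show that some asynchrony is needed (Proposition 7), and then show that insensitivity to message delays alone suffices, without message loss and without sleeping nodes (Theorem 6).

## Freezing edges: evaluation of finite trees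

Start with finite trees, edges directed from children to parents. A leaf sees $\emptyset$ forever, so it iterates $\delta_\emptyset$ and eventually runs around a cycle of states. The adversary can be cruel to the parent of this leaf: pick one state $d$ on that cycle, show the parent only moments at which the leaf is in $d$, and keep the parent asleep until it sees $d$ for the first time. Then the parent has lived its whole active life seeing the constant state $d$ on that edge. If all its children are treated this way, with chosen states forming a set $S$, the parent iterates $\delta_S$ from its initial state, again ends in a cycle, and the adversary can freeze a state of that cycle for the grandparent. Since $|Q|$ iterations suffice to get into the cycle, a convenient choice of the frozen state is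
$$f(\lambda,S)=\delta_S^{|Q|}(\delta_0(\lambda)).$$
The root with label $\lambda$ and frozen child values $S$ visits exactly the states $\delta_S^i(\delta_0(\lambda))$, $i\ge0$. It accepts in this strange run iff one of these lies in $F$; write $(\lambda,S)\in\mathrm{acc}$ in this case. If $A$ is asynchronous, the outcome is also that of the synchronous run. So on trees, acceptance is computed bottom-up by a finite algebra on $Q$.

For the blinker, $|Q|=3$. We get $f(\{p\},S)=\ast$ for all $S$; $f(\emptyset,S)=\ast$ if $\ast\in S$; and $f(\emptyset,S)=1$ if $\ast\notin S$, because $0\to1\to0\to1$. Moreover $(\{p\},S)\in\mathrm{acc}$ always, and $(\emptyset,S)\in\mathrm{acc}$ iff $\ast\in S$.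

## One self-loop, two automata, one table

The sensible next attempt is to evaluate an arbitrary digraph by the same algebra: assign a value $d_u$ to each node such that $d_u=f(\lambda(u),\{d_w:w\in\mathrm{in}(u)\})$. This fails as soon as there is a cycle. Freezing wakes a node after its sources have been frozen, and on a cycle nobody can be first. Two automata over $P=\emptyset$ show that the failure is serious.

Automaton $W$ has states $w$ (initial) and $1$ (absorbing, accepting). We put $\delta(w,S)=1$ if $w\notin S$, and $\delta(w,S)=w$ if $w\in S$. It accepts $(G,v)$ iff $v$ is not reachable from a directed cycle, and it is asynchronous. Indeed, in any run, nodes not reachable from a cycle turn to $1$ one after the other, by induction on the length of the longest backward walk, since their sources stay in $1$ once they are there. Every node reachable from a cycle has an incoming neighbor of the same kind. If $u$ were among the first such nodes to enter $1$, it would do so while that neighbor shows $w$, which is impossible.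

Automaton $Z$ has states $s$ (initial), $a$ (absorbing, accepting) and $z$ (absorbing). We put $\delta(s,S)=a$ if $z\notin S$, and $\delta(s,S)=z$ if $z\in S$. A node enters $z$ only after $z$ was seen somewhere, so $z$ is never entered in any run. Every node enters $a$ at its first activity. So $Z$ is asynchronous and accepts everything.

For $W$ we compute $f(S)=1$ if $w\notin S$ and $f(S)=w$ otherwise, with $S\in\mathrm{acc}$ iff $w\notin S$ (we omit the only label $\emptyset$ from the notation). For $Z$ we compute $f(S)=a$ if $z\notin S$ and $f(S)=z$ otherwise, with $S\in\mathrm{acc}$ iff $z\notin S$. Under the renaming $1\leftrightarrow a$, $w\leftrightarrow z$ these are the same tables. Now consider one node with a self-loop. The equation $d=f(\{d\})$ has the two solutions $1,w$ for $W$, and the two solutions $a,z$ for $Z$. But $W$ rejects the self-loop while $Z$ accepts it. So no rule that looks only at these tables can be right for both.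

The missing information is which values actually arise. The remedy has three parts. First, cut the digraph open: unfold it to some finite depth and attach at the bottom complete copies of digraphs, whose values we do not try to compute. Second, let a node have a *set* of possible values, given that anything that ever arises may arise at the bottom. Third, find the set of values that ever arise by testing, since it cannot be read off the tables.

## Grafted trees and evaluation schemes

We first record why unfolding is harmless.

**Fact 0 (bisimulation).** Let $Z\subseteq V\times V'$ relate only equally labeled nodes of two digraphs, and suppose that for $(u,u')\in Z$ every $w\in\mathrm{in}(u)$ is $Z$-related to some $w'\in\mathrm{in}(u')$ and vice versa. Then $Z$-related nodes have equal states at every time of the synchronous runs. So one is accepted iff the other is.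

*Proof.* At time $0$ states depend only on labels. If the statement holds at time $t$, then for $(u,u')\in Z$ the sets of states of $\mathrm{in}(u)$ and $\mathrm{in}(u')$ at time $t$ coincide, and so do the states of $u,u'$; hence their states at time $t+1$ coincide. $\square$

**Definition (grafted tree).** Let $p$ be a finite tree with edges directed from children to parents, some leaves of which are *holes* (the root may be a hole if it is a leaf). Non-hole nodes have labels $\lambda(x)\subseteq P$. A *grafting* assigns to each hole $x$ a finite pointed digraph $(H_x,h_x)$. The resulting digraph is the disjoint union of the non-hole nodes and disjoint copies of the $H_x$, with hole $x$ replaced by $h_x$. In particular there is an edge from $h_x$ to the parent of $x$, if any. There are no edges from the tree part into any $H_x$, and the incoming neighbors of a non-hole are exactly its children.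

For example, let $o$ be a node with a self-loop. A path $x_2\to x_1\to x_0$ with root $x_0$ and hole $x_2$, grafted with the self-loop at $o$, is the digraph $o\to x_1\to x_0$ with a loop at $o$. Sending all three nodes to $o$ is a bisimulation as in Fact 0 with the bare self-loop.

The rest of the construction uses only the following property of the algebra, so we isolate it.

**Definition (evaluation scheme).** An evaluation scheme for $A$ consists of a finite set $D$, a function $f\colon2^P\times2^D\to D$, a set $\mathrm{acc}\subseteq2^P\times2^D$, and a fixed element $\mathrm{val}(H,h)\in D$ for each finite pointed digraph $(H,h)$. For a grafted tree put $\mathrm{val}(x)=\mathrm{val}(H_x,h_x)$ for holes and $\mathrm{val}(x)=f(\lambda(x),\{\mathrm{val}(y):y\text{ child of }x\})$ for non-holes. The requirement is: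

> **(E)** For every grafted tree whose root $r$ is not a hole: $r$ is accepted by $A$ (synchronously) in the grafting iff $(\lambda(r),\{\mathrm{val}(y):y\text{ child of }r\})\in\mathrm{acc}$.

Nothing is said about how to compute $\mathrm{val}(H,h)$; only $D,f,\mathrm{acc}$ will have to be computable.

**Proposition 1.** Let $A$ be asynchronous. Put $D=Q$, $f(\lambda,S)=\delta_S^{|Q|}(\delta_0(\lambda))$, and let $(\lambda,S)\in\mathrm{acc}$ iff $\delta_S^i(\delta_0(\lambda))\in F$ for some $i\ge0$. For each $(H,h)$ let $\mathrm{val}(H,h)$ be some fixed state that $h$ visits infinitely often in the synchronous run on $H$. This is an evaluation scheme. Moreover $D,f,\mathrm{acc}$ are computable from $A$.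

*Proof.* Computability is clear, since the sequence $\delta_S^i(\delta_0(\lambda))$ is eventually periodic. The preperiod of this iteration is less than $|Q|$, so $f(\lambda,S)$ lies on the cycle eventually entered and occurs infinitely often in the iteration. Fix a grafted tree with non-hole root $r$.

**Step 1: define the freezing run.** The purpose is to make every tree edge show a single recurrent state from some time on. All nodes in the $H_x$ are always active, and edges inside $H_x$ have $\tau_e(t)=t$. Since no edge enters $H_x$ from outside, $H_x$ runs synchronously, and $h_x$ is in state $\mathrm{val}(x)$ infinitely often. Let $x$ be a hole or a non-root non-hole, and let $e$ be the edge to its parent, with source $h_x$ or $x$ respectively. Let $\tau_e(t)$ be the last time $\le t$ at which the source is in state $\mathrm{val}(x)$, and $0$ if there is no such time. A non-hole $x$ is inactive until the first time $T_x$ from which on every edge from a child $y$ shows $\mathrm{val}(y)$; from $T_x$ on, $x$ is always active. If $x$ has no children, $T_x=0$. This is not circular: $\tau_e(t)$ depends only on states at times $\le t$, and once the source of $e$ has been in $\mathrm{val}(y)$, the edge shows $\mathrm{val}(y)$ at all later times; before that it shows the source's initial state,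 which is different from $\mathrm{val}(y)$.

**Step 2: every non-hole $x$ has a finite $T_x$ and takes the state $\mathrm{val}(x)$ infinitely often.** We use induction on height. Each child's source takes the value $\mathrm{val}(y)$ infinitely often, by the choice of $\mathrm{val}(H_y,h_y)$ for holes and by induction for non-holes. Once it has taken this value, its edge shows $\mathrm{val}(y)$ forever. So $T_x$ exists. From $T_x$ on, $x$ sees the constant set $S=\{\mathrm{val}(y):y\text{ child of }x\}$, so at time $T_x+i$ it is in state $\delta_S^i(\delta_0(\lambda(x)))$. Hence it takes the state $f(\lambda(x),S)=\mathrm{val}(x)$ infinitely often.

**Step 3: the run is legal.** Every node is active infinitely often. The $\tau_e$ are nondecreasing, at most $t$, and zero at time $0$. They are unbounded, because each source takes its value infinitely often.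

**Step 4: read off acceptance.** The states visited by $r$ are exactly $\delta_S^i(\delta_0(\lambda(r)))$, $i\ge0$, with $S$ the set of its children's values. So $r$ accepts in this run iff $(\lambda(r),S)\in\mathrm{acc}$. Since $A$ is asynchronous, the same holds in the synchronous run. This is (E). $\square$

## Possible values and the sentence $\varphi_{R'}$

Fix an automaton $A$ with an evaluation scheme. Call $R'\subseteq D$ *$f$-closed* if $f(\lambda,S)\in R'$ for all $\lambda\subseteq P$ and all $S\subseteq R'$, including $S=\emptyset$. Such a set is never empty. Let $R$ be the least $f$-closed set containing all $\mathrm{val}(H,h)$. This is the set of values that arise: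
$$\text{every }d\in R\text{ is the value of the root of some grafted tree }p_d\text{ (possibly a single hole).}\tag{1}$$
Indeed, follow the generation of $R$. For $d=\mathrm{val}(H,h)$ take a single hole grafted with $(H,h)$. For $d=f(\lambda,S)$ take a root labeled $\lambda$ whose child subtrees are the $p_s$, $s\in S$.

For $W$ the value of $(H,h)$ is $w$ or $1$ according to whether $h$ is reachable from a cycle, so $R=\{1,w\}$. For $Z$ the only recurrent state ever is $a$, and $f(\emptyset)=f(\{a\})=a$, so $R=\{a\}$. For the blinker we may choose $\mathrm{val}(H,h)=\ast$ if $h$ is reachable from $p$, and $1$ otherwise (the node then blinks forever). Then $R=\{1,\ast\}$.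

Given an $f$-closed $R'$ and a digraph $G$, let $V_0(u)=R'$ and
$$\mathrm{Sel}_n(u)=\Big\{S\subseteq D:\ S\cap V_n(w)\ne\emptyset\ \ \forall w\in\mathrm{in}(u),\quad S\subseteq\bigcup_{w\in\mathrm{in}(u)}V_n(w)\Big\},$$
$$V_{n+1}(u)=\{f(\lambda(u),S):S\in\mathrm{Sel}_n(u)\}.$$
Read $V_n(u)$ as the set of possible values of $u$ after unfolding to depth $n$, if arbitrary values from $R'$ may appear at the bottom. A set $S$ is selectable at $u$ if it can be the set of values of the children, when each $w\in\mathrm{in}(u)$ may be duplicated: every $w$ contributes at least one value, and nothing comes from elsewhere. Since $R'$ is $f$-closed, $V_n(u)\subseteq R'$ for all $n$, and all members of $\mathrm{Sel}_n(u)$ are subsets of $R'$.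

The property "$d$ is *not* a possible value of $u$" can be established step by step, so it is a least fixpoint. We now write it down. Let
$$\bar\chi_\lambda=\bigvee_{a\in\lambda}\neg a\ \vee\bigvee_{a\in P\setminus\lambda}a$$
("the label is not $\lambda$"). Use variables $Y$ and $X_d$ $(d\in R')$, and for $S\subseteq R'$ put
$$\theta_S=\bar\Diamond\bigwedge_{s\in S}X_s\ \vee\ \bigvee_{s\in S}\bar\Box X_s,$$
$$\psi_d=\bigwedge_{\lambda\subseteq P}\Big(\bar\chi_\lambda\vee\bigwedge_{S\subseteq R',\,f(\lambda,S)=d}\theta_S\Big),\qquad\psi_Y=\bigwedge_{\lambda\subseteq P}\Big(\bar\chi_\lambda\vee\bigwedge_{S\subseteq R',\,(\lambda,S)\notin\mathrm{acc}}\theta_S\Big),$$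
$$\varphi_{R'}=\mu\big(Y,(X_d)_{d\in R'}\big).\big(\psi_Y,(\psi_d)_{d\in R'}\big).$$
Here $X_d$ means "$d$ is not a possible value" and $\theta_S$ means "$S$ is not selectable".

**Lemma 2.** Let $R'$ be $f$-closed, with $V_n$ and $\mathrm{Sel}_n$ formed from $V_0(u)=R'$. Then $\varphi_{R'}$ holds at $v$ iff there is $n\ge0$ with $(\lambda(v),S)\in\mathrm{acc}$ for all $S\in\mathrm{Sel}_n(v)$. In particular this holds for $\varphi_R$.

*Proof.* Let $X^n_d$ and $Y^n$ be the components of the $n$-th iterate of the monotone map from $(\emptyset,\dots,\emptyset)$. We claim $X^n_d=\{u:d\notin V_n(u)\}$ for $d\in R'$. For $n=0$ both sides are empty. Assume the claim for $n$ and interpret $X_s$ as $X_s^n$. For $S\subseteq R'$, the first disjunct of $\theta_S$ holds at $u$ iff some $w\in\mathrm{in}(u)$ has $V_n(w)\cap S=\emptyset$; the second holds iff some $s\in S$ belongs to no $V_n(w)$ with $w\in\mathrm{in}(u)$. Together this says exactly $S\notin\mathrm{Sel}_n(u)$. This includes $S=\emptyset$, where $\theta_\emptyset$ is equivalent to $\bar\Diamond\top$, and $\emptyset\in\mathrm{Sel}_n(u)$ iff $\mathrm{in}(u)=\emptyset$.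

At $u$ only the conjunct of $\psi_d$ with $\lambda=\lambda(u)$ matters. Hence $u\in X^{n+1}_d$ iff no $S\in\mathrm{Sel}_n(u)$ has $f(\lambda(u),S)=d$, that is, iff $d\notin V_{n+1}(u)$. This proves the claim. In the same way, $v\in Y^{n+1}$ iff all $S\in\mathrm{Sel}_n(v)$ satisfy $(\lambda(v),S)\in\mathrm{acc}$. On a finite digraph the least fixpoint is the union of the iterates, and $Y^0=\emptyset$, so the lemma follows. $\square$

For the blinker with $R'=\{1,\ast\}$, the only $(\lambda,S)$ with $f(\lambda,S)=1$ are $(\emptyset,\emptyset)$ and $(\emptyset,\{1\})$, and these are also the only pairs with $S\subseteq R'$ outside $\mathrm{acc}$. Since $\bar\chi_\emptyset=p$,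
$$\psi_1\equiv\psi_Y\equiv p\vee\big(\bar\Diamond\top\wedge(\bar\Diamond X_1\vee\bar\Box X_1)\big)\equiv p\vee\bar\Diamond X_1,$$
because $\bar\Diamond\top\wedge\bar\Box X_1$ implies $\bar\Diamond X_1$, and $\bar\Diamond X_1$ implies $\bar\Diamond\top$. So $\varphi_{R'}\equiv\mu X.(p\vee\bar\Diamond X)$, as it should be.

For $W$ the $f$-closed sets are $\{1\}$ and $\{1,w\}$. With $R'=\{1\}$ there is no $S\subseteq R'$ outside $\mathrm{acc}$, so $\psi_Y\equiv\top$ and $\varphi_{\{1\}}\equiv\top$. With $R'=\{1,w\}$, all $V_n(u)$ are nonempty, by induction on $n$: the set $\bigcup_{u'\in\mathrm{in}(u)}V_n(u')$ is always selectable. If one of the sets in this union contains $w$, then so does the union. Thus $w\in V_{n+1}(u)$ iff $w\in V_n(u')$ for some $u'\in\mathrm{in}(u)$, so $w\in V_n(u)$ iff a backward walk of length $n$ starts at $u$. By Lemma 2, $\varphi_{\{1,w\}}$ holds at $v$ iff for some $n$ no backward walk of length $n+1$ starts at $v$; so it is equivalent to $\mu X.\bar\Box X$ on finite digraphs. For $Z$ the $f$-closed sets are $\{a\}$, $\{a,s\}$, $\{a,z\}$, $\{a,s,z\}$. The same computation, with $z$ in the role of $w$, gives $\top$ for the first two and $\mu X.\bar\Box X$ for the last two. The correct sentence is $\mu X.\bar\Box X$ for $W$ and $\top$ for $Z$. So neither "take $R'$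 as small as possible" nor "take $R'$ as large as possible" is a correct rule. With the true $R$, however, the sentence is always right.

## With the true $R$, the sentence is equivalent to $A$

**Theorem 3.** If $A$ has an evaluation scheme, then $A$ is equivalent to $\varphi_R$ on finite digraphs.

*Proof.* Throughout, $V_0(u)=R$.

**Step 1: if $\varphi_R$ holds, $A$ accepts.** The purpose is to realize one selectable set by unfolding $G$ itself. Let $n$ be as in Lemma 2 for $(G,v)$. Let $p$ be the tree of all walks $x=(v_0,\dots,v_k)$ with $v_0=v$, $v_j\in\mathrm{in}(v_{j-1})$, and $0\le k\le n+1$. The children of $x$ are its one-step prolongations. Put $\pi(x)=v_k$, and give $x$ the label of $v_k$. Walks with $k=n+1$ are holes, grafted with copies of $(G,v_{n+1})$. The root has depth $0<n+1$, so it is not a hole.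

For $x$ of depth $1\le k\le n+1$ we have $\mathrm{val}(x)\in V_{n+1-k}(\pi(x))$, by downward induction on $k$. For $k=n+1$ this says $\mathrm{val}(G,\pi(x))\in R=V_0(\pi(x))$. For $k\le n$ the children of $x$ correspond to the $w\in\mathrm{in}(\pi(x))$, one for each, and by induction have values in $V_{n-k}(w)$. So their value set meets each $V_{n-k}(w)$ and is contained in the union of these sets; it lies in $\mathrm{Sel}_{n-k}(\pi(x))$. Hence $\mathrm{val}(x)\in V_{n-k+1}(\pi(x))$.

In the same way, the value set $S$ of the root's children is in $\mathrm{Sel}_n(v)$. By the choice of $n$, $(\lambda(v),S)\in\mathrm{acc}$, so by (E) the root is accepted in the grafting. Relate each walk $x$ of length $\le n$ to $\pi(x)$, and each node of a copy of $G$ to its original. This relation satisfies the hypothesis of Fact 0: the incoming neighbors of a walk $x$ of length $\le n$ are its children (or the nodes $h_y$ replacing them), which correspond to $\mathrm{in}(\pi(x))$, and nothing enters the copies from outside. So $(G,v)\in L(A)$.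

**Step 2: if $A$ accepts, $\varphi_R$ holds.** The purpose is to show that an early acceptance cannot depend on what lies far below, so that *every* selectable set must be accepting. Let $v$ be in a state of $F$ at time $t$ of the synchronous run on $G$. We show the condition of Lemma 2 with $n=t$. Let $S\in\mathrm{Sel}_t(v)$. Build a tree with root $r$, $\pi(r)=v$, $S_r=S$, whose other nodes $x$ of depth $1\le k\le t+1$ carry a pair $(\pi(x),d_x)$ with $d_x\in V_{t+1-k}(\pi(x))$, as follows.

For $1\le k\le t$ choose $S_x\in\mathrm{Sel}_{t-k}(\pi(x))$ with $f(\lambda(\pi(x)),S_x)=d_x$; this exists by the definition of $V_{t+1-k}$. A node $x$ of depth $k\le t$ (the root included) has label $\lambda(\pi(x))$ and one child for each pair $(w,d')$ with $w\in\mathrm{in}(\pi(x))$ and $d'\in S_x\cap V_{t-k}(w)$. This child carries the pair $(w,d')$, and the condition on pairs holds for it since $V_{t-k}=V_{t+1-(k+1)}$. Because $S_x\in\mathrm{Sel}_{t-k}(\pi(x))$, every $w\in\mathrm{in}(\pi(x))$ occurs, and the set of $d'$ that occur is exactly $S_x$. Finally, a node of depth $t+1$ has $d_x\in V_0(\pi(x))=R$. Replace it by the grafted tree $p_{d_x}$ from (1).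

This is a grafted tree with non-hole root. From the bottom up, $\mathrm{val}(x)=d_x$ for all $x$ of depth $1\le k\le t+1$: at depth $t+1$ by the choice of $p_{d_x}$, and for $k\le t$ because the children have value set $S_x$ and $f(\lambda(\pi(x)),S_x)=d_x$. The children of $r$ have value set $S$.

**Step 3: locality.** We claim that for $x$ of depth $k\le t$ and $s\le t-k$, the synchronous state of $x$ at time $s$ equals that of $\pi(x)$ in $G$ at time $s$. We use induction on $s$. For $s=0$ the labels agree. If $s+1\le t-k$, then $k+1\le t$, so the incoming neighbors of $x$ are its children of depth $k+1\le t$, none of which was replaced. They are mapped by $\pi$ onto $\mathrm{in}(\pi(x))$. Since $s\le t-(k+1)$, induction applies to them and to $x$ at time $s$, so $x$ and $\pi(x)$ have equal states and see equal sets at time $s$. Hence their states at time $s+1$ agree.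

With $k=0$ and $s=t$ we find that $r$ is in a state of $F$ at time $t$ and is accepted. By (E), $(\lambda(v),S)\in\mathrm{acc}$, since $r$ has label $\lambda(v)$. As $S\in\mathrm{Sel}_t(v)$ was arbitrary, Lemma 2 gives that $\varphi_R$ holds at $v$. $\square$

## Selecting a correct candidate by test digraphs

*Proof of Theorem 4.* Compute $D,f,\mathrm{acc}$ of Proposition 1 and the finite list $\mathcal C$ of all $\varphi_{R'}$ with $R'\subseteq D$ $f$-closed. It is nonempty, since $D$ is $f$-closed. If $A$ is asynchronous, then $\varphi_R\in\mathcal C$ is equivalent to $A$ by Proposition 1 and Theorem 3, although we need not know $R$. Proceed as follows.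

> While $\mathcal C$ contains two sentences that are inequivalent on finite digraphs: enumerate finite pointed digraphs until one, $(G,v)$, distinguishes two such sentences. Determine whether $A$ accepts $(G,v)$. Delete from $\mathcal C$ all sentences disagreeing with $A$ on $(G,v)$. At the end, output any element of $\mathcal C$.

**Step 1: each pass can be carried out.** On a given finite digraph, sentences are evaluated by fixpoint iteration. Acceptance by $A$ is decided because the synchronous run is deterministic on finitely many configurations, hence eventually periodic. If two sentences are inequivalent on finite digraphs, the enumeration finds a distinguishing $(G,v)$.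

**Step 2: the loop condition is decidable.** After reversing edges, our sentences are sentences of the modal $\mu$-calculus; vectorial fixpoints are eliminated by Bekić's principle. This logic is closed under negation, its satisfiability is decidable (Streett–Emerson, *Inf. and Comput.* 81, 1989), and every satisfiable formula has a finite model (Kozen, *Studia Logica* 47, 1988). So $\varphi,\varphi'$ are inequivalent on finite digraphs iff $(\varphi\wedge\neg\varphi')\vee(\neg\varphi\wedge\varphi')$ is satisfiable.

**Step 3: the algorithm halts and is correct.** Of the two distinguished sentences, each pass deletes exactly one and keeps the other. So $\mathcal C$ shrinks and stays nonempty, and the algorithm halts with all members of $\mathcal C$ equivalent on finite digraphs, whether or not $A$ is asynchronous. If $A$ is asynchronous, $\varphi_R$ agrees with $A$ everywhere and is never deleted. Hence the output is equivalent to $\varphi_R$, and so to $A$.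

The converse translation, from sentences to (quasi-acyclic) asynchronous automata, is Theorem K. $\square$

On $W$ and on $Z$ we can watch the algorithm. In both cases the candidates are, up to equivalence, $\top$ and $\mu X.\bar\Box X$, and the self-loop distinguishes them. $W$ rejects it, so $\top$ is deleted; $Z$ accepts it, so the two candidates equivalent to $\mu X.\bar\Box X$ are deleted.

**Corollary 5.** (a) Every asynchronous automaton can be effectively turned into an equivalent quasi-acyclic asynchronous one.
(b) Emptiness and equivalence on finite digraphs are decidable for automata promised to be asynchronous.
(c) The sentence obtained has at most $|Q|+1$ fixpoint variables in a single vectorial $\mu$, modal depth one in each component, and size $O\big(2^{|P|+|Q|}(|P|+|Q|)\big)$. This is polynomial in the size of the tables of $\delta_0$ and $\delta$.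

*Proof.* (a) Combine Theorem 4 and Theorem K. (b) Translate into sentences by Theorem 4, then use the decidability and the finite model property just cited. (c) The output is some $\varphi_{R'}$ with $R'\subseteq Q$, with variables $Y$ and $X_d$, $d\in R'$; each body has modal depth one. For fixed $\lambda$, each $S$ contributes $\theta_S$, of size $O(|Q|+1)$, to exactly one $\psi_d$ and possibly to $\psi_Y$. Over all $\lambda$ and $S$ this gives $O(2^{|P|+|Q|}(|Q|+1))$. The $\bar\chi_\lambda$, in at most $|Q|+1$ components, contribute $O((|Q|+1)2^{|P|}(|P|+1))$, and $|Q|+1\le2^{|Q|}$. As $|Q|\ge1$, the sum is $O(2^{|P|+|Q|}(|P|+|Q|))$. The tables have $2^{|P|}$ and $|Q|2^{|Q|}$ entries. $\square$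

## Two chains of equal length: some asynchrony is needed

**Proposition 7.** There is a distributed automaton whose language (in the synchronous run) is not definable in the backward $\mu$-fragment.

*Proof.* Take states $w,1,r$, all initial states $w$, and $F=\{1\}$. The states $1,r$ are absorbing, $\delta(w,\emptyset)=\delta(w,\{1\})=1$, $\delta(w,\{w\})=w$, and $\delta(w,S)=r$ otherwise.

In a chain the bottom node sees $\emptyset$ and switches to $1$ at time $1$; each further node sees $\{w\}$ until its predecessor has switched, and switches one step later. So the top of a chain of $k\ge1$ nodes switches from $w$ to $1$ at time $k$. Consider a root with two incoming chains of $k$ and $l$ nodes. If $k=l$, it sees $\{w\}$ at times less than $k$ and $\{1\}$ at time $k$, so it accepts. If $k<l$, it sees $\{w,1\}$ at time $k$ while still in $w$, and enters $r$. So it is accepted iff $k=l$.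

Suppose an equivalent sentence existed. By Theorem K some asynchronous automaton would be equivalent; take its evaluation scheme from Proposition 1. Chains are trees without holes (with empty labels), and there are only finitely many values, so some chains of lengths $k\ne l$ have tops of equal value. In the trees with chains $(k,k)$ and $(k,l)$ the children of the root then have the same value set. By (E) both roots are accepted or both are rejected, a contradiction. $\square$

## Delays without loss and without sleep

Freezing uses message loss and sleeping nodes heavily. Suppose both are forbidden.

**Definition (pure-delay run, delay-consistent).** A run is a pure-delay run if all nodes are always active and $\tau_e(t+1)-\tau_e(t)\in\{0,1\}$ for all $e,t$ (still with $\tau_e$ unbounded, $\tau_e(0)=0$, $\tau_e(t)\le t$). Call $A$ delay-consistent if for every finite pointed digraph acceptance is the same in all pure-delay runs.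

In such a run no message is lost or missed; only delays remain. The synchronous run is pure-delay, and every asynchronous automaton is delay-consistent. The converse fails. Let $P=\emptyset$ and take states $s$ (initial), $m$, $d$, and an absorbing accepting state $a$, with $\delta(s,S)=m$ for all $S$, and $\delta(m,S)=\delta(d,S)=a$ if $m\in S$, and $=d$ otherwise. In a pure-delay run every node is in $m$ at time $1$ and never in $s$ again. Each $\tau_e$ takes the value $1$ at some time $t\ge1$, and then the target of $e$ sees $m$ and is in $a$ at time $t+1$. A node without incoming neighbors runs through $s,m,d,d,\dots$. So exactly the nodes with an incoming neighbor accept, in every pure-delay run. But with loss allowed, let $u\to v$ be a single edge with $\tau_e$ jumping from $0$ to $2$, all nodes always active. Then $v$ sees $s,s,d,d,\dots$ and never accepts.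

The automaton in Proposition 7 is not even delay-consistent. For $k=l=1$, one of the two edges to the root may be delayed by one step; the root then sees $\{1,w\}$ at time $1$ and enters $r$.

**Theorem 6.** Every delay-consistent distributed automaton can be effectively translated into an equivalent sentence of the backward $\mu$-fragment on finite digraphs. Hence the following classes are effectively equivalent on finite digraphs: the backward $\mu$-fragment; quasi-acyclic asynchronous automata; asynchronous automata; delay-consistent automata. The same holds for every class between the last two, in particular for automata consistent under lossless (no message skipped or missed) asynchronous runs.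

Proposition 1 was the only place where asynchrony entered the translation. So it suffices to define, for every automaton $A$, computable $D,f,\mathrm{acc}$ and values $\mathrm{val}(H,h)$ that form an evaluation scheme whenever $A$ is delay-consistent. Then Theorem 3 and the algorithm of Theorem 4 apply verbatim. The remaining equivalences follow from Theorem K and the inclusions of the classes. For lossless runs, note that pure-delay runs are lossless asynchronous runs, so the class named lies between the last two.

Where does freezing break down? An edge in a pure-delay run must pass through *all* states of its source, one after the other, so a single blinking child cannot be frozen. But bisimulation gives us as many copies of a child as we want. With two copies of a node that goes $0,1,0,1,\dots$, one edge can stand still on $0$ while the other moves to its next $1$, and then the roles change; the parent can see $\{0,1\}$ constantly. What cannot be avoided is the beginning: at time $0$ only the initial state is shown, and new letters come in the order of their first occurrences. Nor can it be avoided that letters that stop occurring are at some point no longer shown. So a value must record this order of events.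

## Profiles of streams and the functions $f$ and $\mathrm{acc}$

**Definition (profile).** A stream is a map $\sigma\colon\mathbb N\to Q$. Let $\mathrm{Occ}(\sigma)$ and $\mathrm{Inf}(\sigma)$ be the sets of letters that occur, respectively occur infinitely often. The profile of $\sigma$ is $(\alpha,\beta)$, where $\alpha$ lists $\mathrm{Occ}(\sigma)$ in order of first occurrence and $\beta$ lists $\mathrm{Occ}(\sigma)\setminus\mathrm{Inf}(\sigma)$ in order of last occurrence.

Let $D$ be the finite set of pairs $(\alpha,\beta)$ of repetition-free words over $Q$ with the letters of $\beta$ forming a proper subset of those of $\alpha$. Since $\mathrm{Inf}(\sigma)\ne\emptyset$, profiles lie in $D$. Fix a linear order on $D$. For $(\alpha,\beta)\in D$ with $|\alpha|=k$, $|\beta|=l$ put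
$$C_j=\{\alpha[1],\dots,\alpha[j]\}\ (1\le j\le k),\qquad C_{k+j}=C_k\setminus\{\beta[1],\dots,\beta[j]\}\ (1\le j\le l).$$
For example, the stream $s,0,1,0,1,\dots$ has $\alpha=s01$, $\beta=s$, and $C_1=\{s\}$, $C_2=\{s,0\}$, $C_3=\{s,0,1\}$, $C_4=\{0,1\}$. In general the last set is $\mathrm{Inf}(\sigma)$.

**Definition (commands, $S_0,\dots,S_\rho$).** Let $\mathcal P=\{\pi_1<\dots<\pi_h\}\subseteq D$ with $\pi_i=(\alpha_i,\beta_i)$. Each $\pi_i$ has a current set, initially its $C_1$. A command to $\pi_i$ advances its current set from $C_j$ to $C_{j+1}$. Issue first, for $i=1,\dots,h$, the $|\alpha_i|-1$ commands to $\pi_i$ leading to $C_{|\alpha_i|}$; then, for $i=1,\dots,h$, the remaining $|\beta_i|$ commands to $\pi_i$. Let $S_0,S_1,\dots,S_\rho$ be the unions of the current sets initially and after each command. For $\mathcal P=\emptyset$, $\rho=0$ and $S_0=\emptyset$.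

Put $N=|Q|!$. For positive multiples $N_0,\dots,N_{\rho-1}$ of $N$ let $\sigma_{\lambda,\mathcal P}^{(N_0,\dots,N_{\rho-1})}$ be the stream that starts in $\delta_0(\lambda)$, applies $\delta_{S_0}$ $N_0$ times, then $\delta_{S_1}$ $N_1$ times, and so on, and finally $\delta_{S_\rho}$ forever. This will be the life of a parent whose children have the profiles in $\mathcal P$. The adversary needs freedom in the waiting times $N_j$, so we must know that they do not matter.

**Lemma 8.** The profile of $\sigma_{\lambda,\mathcal P}^{(N_0,\dots,N_{\rho-1})}$ does not depend on the positive multiples $N_j$ of $N$.

*Proof.* Any two vectors of positive multiples can be raised to a common one by repeatedly adding $N$ to one entry. So it suffices to replace one $N_j$ by $N_j+N$. Let $q$ be the state at the start of phase $j$, $g=\delta_{S_j}$, and $a,c$ the preperiod and period of $q$ under $g$. Then $a+c\le|Q|\le N\le N_j$ and $c\mid N$. So $g^{N_j+N}(q)=g^{N_j}(q)$, and the later phases are unchanged. Let $u=g^a(q)\,g^{a+1}(q)\cdots g^{a+c-1}(q)$. As $N_j\ge a+c$, this block lies within phase $j$, and the old stream has the form $y\,u\,z$, with $y$ ending just before step $a$ of phase $j$. In the new stream, steps $a,\dots,a+N-1$ of phase $j$ form $u^{N/c}$, and from step $a+N$ on it continues like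 the old one from step $a$. So the new stream is $y\,u^{N/c}\,u\,z$.

Inserting copies of $u$ directly before an occurrence of $u$ does not change the profile. For first occurrences: letters of $y$ come first, then the letters of $u$ not in $y$ in the order given by the first copy of $u$, then the other letters of $z$, in both streams. The set of letters occurring infinitely often depends only on $z$. For last occurrences: the letters occurring in neither $u$ nor $z$ have their last occurrence in $y$; those in $u$ but not in $z$ have it in the last copy of $u$; the others in $z$, in both streams in the same order. $\square$

Let $f(\lambda,\mathcal P)$ be this profile, and let $(\lambda,\mathcal P)\in\mathrm{acc}$ iff a letter of its first component lies in $F$. Both are computable: take all $N_j=N$ and simulate until the last phase has become periodic. Let $\mathrm{val}(H,h)$ be the profile of the stream of states of $h$ in the synchronous run on $H$.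

For $W$ we have $N=2$. With $\mathcal P=\emptyset$ the stream is $w,1,1,\dots$, so $f(\mathcal P)=(w1,w)$. With $\mathcal P=\{(w1,w)\}$ we get $S_0=\{w\}$, $S_1=\{w,1\}$, $S_2=\{1\}$; taking $N_0=N_1=2$, the stream is $w,w,w,w,w,1,1,\dots$, so again $f(\mathcal P)=(w1,w)$.

## Reading a stream with $2|Q|$ readers

The next lemma says that enough copies of one child can realize the sequence $C_1,C_2,\dots,C_{k+l}$ at times chosen by us. A *reader* of a stream $\sigma$ has a position that starts at $0$ and grows by $0$ or $1$ per time step; it then never exceeds the current time, and at each time step a reader is free to move one step. The *displayed set* is the set of letters of $\sigma$ at the readers' positions.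

**Lemma 9.** Let $\sigma$ be a stream with profile $(\alpha,\beta)$, $|\alpha|=k$, $|\beta|=l$, read by at least $2|Q|$ readers. The displayed set can be made $C_1$ initially and be advanced to $C_2,\dots,C_{k+l}$ as follows. Initially and after each advance, within finite time and without changing the displayed set, the readers reach a *prepared* configuration in which they may wait arbitrarily long. From it the next advance can be performed in a single time step at any chosen moment. After the last advance the displayed set stays $C_{k+l}=\mathrm{Inf}(\sigma)$ forever while all positions tend to infinity.

*Proof.* Name $2k\le2|Q|$ readers $e_a,e'_a$ $(a\in\mathrm{Occ}(\sigma))$. Surplus readers always imitate $e_{\alpha[1]}$. Initially all readers are at position $0$ and display $C_1=\{\alpha[1]\}$.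

**Step 1: rise.** The purpose is to admit the letters in order of first occurrence. When $C_{j-1}$ is displayed $(2\le j\le k)$, the readers $e_{\alpha[i]}$, $i<j$, are at the first occurrence of $\alpha[i]$, and all other named readers are at position $0$. For the preparation, move $e_{\alpha[j]}$ to the position just before the first occurrence of $\alpha[j]$. It meets only letters of $C_{j-1}$, all of which are displayed by the $e_{\alpha[i]}$, $i<j$. For the advance, one more step of $e_{\alpha[j]}$ yields $C_j$. The assumption on positions then holds for $j+1$.

**Step 2: turning.** This is the preparation when $C_k=\mathrm{Occ}(\sigma)$ is displayed; its purpose is to park one reader on the last occurrence of each letter of $\beta$ while the others get past all of them. Let $\ell$ be a position larger than all last occurrences of letters of $\beta$. First move each $e'_b$, $b$ in $\beta$, from position $0$ to the last occurrence of $b$, and each $e'_c$, $c\in\mathrm{Inf}(\sigma)$, to an occurrence of $c$ at a position $\ge\ell$. Meanwhile the $e_a$ stand on the first occurrences of all letters and display all of $\mathrm{Occ}(\sigma)$. Then move all $e_a$ to positions $\ge\ell$, with $e_c$ on an occurrence of $c$ for $c\in\mathrm{Inf}(\sigma)$. Meanwhile the $e'_a$ display all of $\mathrm{Occ}(\sigma)$.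

**Step 3: fall.** The purpose is to dismiss the letters of $\beta$ in order of last occurrence. When $C_{k+j-1}$ is displayed and prepared $(1\le j\le l)$, the reader $e'_{\beta[i]}$ is at the last occurrence of $\beta[i]$ for $i\ge j$, and all other readers are at positions $\ge\ell$, with $e'_c$ on $c$ for $c\in\mathrm{Inf}(\sigma)$. For $j=1$ this is the result of Step 2. For the advance, move $e'_{\beta[j]}$ by one step. From its new position on, none of $\beta[1],\dots,\beta[j]$ occurs, so only letters of $C_{k+j}$ occur. All of these are displayed by the $e'_{\beta[i]}$, $i>j$, and the $e'_c$. No reader shows $\beta[j]$ any more, since all remaining readers are at positions $\ge\ell$ and show letters of $\mathrm{Inf}(\sigma)$. So $C_{k+j}$ is displayed. For the preparation, move $e'_{\beta[j]}$ on to a position $\ge\ell$. It meets only letters of $C_{k+j}$, all of which are displayed by readers that stand still.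

**Step 4: forever.** The purpose is to let all positions tend to infinity. After the last advance and preparation, all readers are at positions $\ge\ell$, where only letters of $\mathrm{Inf}(\sigma)$ occur. (If $l=0$, this is the situation after Step 2.) While the $e'_c$, $c\in\mathrm{Inf}(\sigma)$, stand still on $c$, move all other readers forward, with each $e_c$ ending on a later occurrence of $c$. Then, while the $e_c$ stand still on $c$, move all other readers forward (except surplus readers, if the reader $e_{\alpha[1]}$ they imitate stands still), with each $e'_c$ ending on a later occurrence of $c$. Repeat forever. At every moment one of the two families displays all of $\mathrm{Inf}(\sigma)$, and nothing else can be displayed. Every reader moves in at least one half of each repetition, so all positions tend to infinity. $\square$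

For the stream $s,0,1,0,1,\dots$ the readers $e_s,e_0,e_1,e'_s,e'_0,e'_1$ start at position $0$. Moving $e_0$ to $1$ displays $\{s,0\}$. Then $e_1$ goes to position $1$ (preparation) and to $2$ (advance), displaying $\{s,0,1\}$. Turning, with $\ell=1$: $e'_s$ stays at $0$, the last occurrence of $s$, while $e'_0$ goes to $1$ and $e'_1$ to $2$; then $e_s$ goes to $1$. One step of $e'_s$ now leaves $\{0,1\}$.

## Proof of Theorem 6

It remains to verify (E) for the scheme just defined. Let $A$ be delay-consistent, and take a grafted tree $p$ with non-hole root $r$.

**Step 1: duplicate children.** This provides the readers. Let $m=2|Q|$, and let $p^{(m)}$ arise from $p$ by replacing, recursively, each child by $m$ copies. Its nodes are the sequences $(r,(x_1,i_1),\dots,(x_k,i_k))$ with $x_1$ a child of $r$, $x_{j+1}$ a child of $x_j$, and $1\le i_j\le m$. Such a node has the same label, or is a hole with the same graft, as $x_k$ (as $r$ if $k=0$). Relating every copy of a node to that node, in the tree part and in the grafts, is a bisimulation as in Fact 0 between the two graftings, and it relates the roots. So the roots are both accepted or both rejected in the synchronous runs. As $A$ is delay-consistent, it suffices to exhibit a pure-delay run on the grafting of $p^{(m)}$ in which the root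 accepts iff $(\lambda(r),\{\mathrm{val}(y):y\text{ child of }r\})\in\mathrm{acc}$.

**Step 2: choose the delays.** All nodes are always active, and edges inside grafts have no delay. By induction on height we define the delays below the copies of $x$ so that all copies of $x$ have the same stream $\sigma_x$, with profile $\mathrm{val}(x)$. For holes this holds by the definition of $\mathrm{val}(H_x,h_x)$, as the grafts receive no edges from outside and run synchronously.

Let $x$ be a non-hole with children $y$ in $p$, and let $\mathcal P=\{\mathrm{val}(y):y\text{ child of }x\}$. Each copy of $x$ has $m=2|Q|$ copies of each child $y$, all with stream $\sigma_y$. The edges from these are $2|Q|$ readers of $\sigma_y$, with position $\tau_e(t)$ at time $t$, and they are operated as in Lemma 9. Issue the commands used to define $S_0,\dots,S_\rho$ one after the other. A command to $\pi_i$ is executed simultaneously, in one time step, by the readers of all $y$ with $\mathrm{val}(y)=\pi_i$; they have the same sets $C_j$, because these depend only on the profile. Each command is executed only when all readers concerned are prepared, and at a moment such that the number of time steps since the previous command (or since time $0$) is a positive multiple of $N$. This is possible since prepared readers can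 wait arbitrarily long. Readers that have received all their commands carry out the preparation still due and then Step 4 of Lemma 9, without changing their displayed set.

At each time the readers of each $y$ with $\mathrm{val}(y)=\pi_i$ display the current set of $\pi_i$. So the copy of $x$ sees $S_0$ at times $0,\dots,N_0-1$, then $S_1$ for $N_1$ steps, and so on, and finally $S_\rho$ forever, for positive multiples $N_j$ of $N$. Its stream is $\sigma_{\lambda(x),\mathcal P}^{(N_0,\dots,N_{\rho-1})}$, with profile $f(\lambda(x),\mathcal P)=\mathrm{val}(x)$ by Lemma 8. Use the same delays at all copies of $x$; then all copies have the same stream.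

**Step 3: the run is a pure-delay run.** All $\tau_e$ start at $0$, satisfy $\tau_e(t)\le t$, have increments in $\{0,1\}$, and are unbounded, because all readers' positions tend to infinity.

**Step 4: read off acceptance.** By Step 2 applied to the root, the set of states visited by the root is the set of letters of the first component of $f(\lambda(r),\mathcal P)$, with $\mathcal P$ the set of values of its children. Hence the root accepts in this run iff $(\lambda(r),\mathcal P)\in\mathrm{acc}$. This is (E), and Theorem 6 follows. $\square$
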